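# Every union ultrafilter is stable

## Labeling the natural numbers by powers of two

Give each $p\in\omega=\{0,1,2,\dots\}$ the label $\lambda(p)$, the exponent of $2$ in $p+1$. The labels begin

$$\begin{array}{c|cccccccccccccccc}p&0&1&2&3&4&5&6&7&8&9&10&11&12&13&14&15\\ \hline \lambda(p)&0&1&0&2&0&1&0&3&0&1&0&2&0&1&0&4\end{array}$$

Every label occurs infinitely often, and $\lambda(p)\le p$ always, because $\lambda(p)\le 2^{\lambda(p)}-1\le p$. For a nonempty finite set $z\subseteq\omega$ let $\nu(z)$ be the smallest label of a point of $z$. Thus $\nu(\{3,7,11\})=2$ and $\nu(\{5,7\})=1$. Clearly $\nu(x\cup y)=\min(\nu(x),\nu(y))$. Let $\mathcal F_n$ be the family of all $z$ with $\nu(z)\ge n$, so that $\mathcal F_0\supseteq\mathcal F_1\supseteq\cdots$.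

Now compare two sequences of pairwise disjoint finite sets. The sequence $t_j=\{2^j-1\}$ has $\nu(t_j)=j$, so for each $n$ all but finitely many of its terms lie in $\mathcal F_n$. The sequence $t'_j=\{j\}$ is of the opposite kind: every label keeps coming back, and for $n\ge1$ infinitely many terms lie outside $\mathcal F_n$.

Suppose somebody declares certain families of finite sets to be "large", in the sense of an ultrafilter. Suppose all $\mathcal F_n$ are large, and every large family contains a large family of the special form "all finite unions of the terms of a disjoint sequence $t$". Must one of these sequences be of the first kind, with all but finitely many terms in each $\mathcal F_n$? That is the question of this lecture, for one particular chain of families.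

## Finite unions, condensations, and stability

Let $\mathrm{Fin}$ be the set of nonempty finite subsets of $\omega$. For $x,y\in\mathrm{Fin}$ write $x<y$ if $\max x<\min y$. All sequences below are infinite, indexed by $\omega$.

**Definition (finite unions).** For a sequence $s=(s_n)_{n\in\omega}$ of pairwise disjoint elements of $\mathrm{Fin}$, $FU(s)$ is the set of all unions $\bigcup_{n\in F}s_n$ with $F\subseteq\omega$ finite and nonempty. The sequence $s$ is *ordered* if $s_n<s_{n+1}$ for all $n$.

A finite union of elements of $FU(s)$ is again in $FU(s)$. If $s_n=\{n\}$, then $FU(s)=\mathrm{Fin}$ and $s$ is ordered. The sequence $\{0,2\},\{1,3\},\{4,6\},\{5,7\},\dots$ is disjoint but not ordered.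

**Definition (condensations).** A sequence $t$ of pairwise disjoint elements of $\mathrm{Fin}$ is a *condensation* of $s$ if every term of $t$ lies in $FU(s)$. It is *almost a condensation* of $s$ if all but finitely many terms of $t$ lie in $FU(s)$.

If $t$ is a condensation of $s$, then $FU(t)\subseteq FU(s)$. In the opening example, let $s^n$ enumerate the singletons $\{p\}$ with $\lambda(p)\ge n$. Then $FU(s^n)=\mathcal F_n$, and $s^{n+1}$ is a condensation of $s^n$. The sequence $t_j=\{2^j-1\}$ is almost a condensation of every $s^n$, and it is a condensation of $s^n$ only for $n=0$. The sequence $t'_j=\{j\}$ is almost a condensation of $s^0$ only.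

Recall that an ultrafilter on a set $X$ is a family of subsets of $X$ that does not contain $\emptyset$, is closed under supersets and finite intersections, and contains exactly one of $A$ and $X\setminus A$ for each $A\subseteq X$. If a member is split into finitely many pieces, exactly one of the pieces is a member.

**Definition (union ultrafilters).** An ultrafilter $u$ on $\mathrm{Fin}$ is a *union ultrafilter* if for every $A\in u$ there is a sequence $s$ of pairwise disjoint elements of $\mathrm{Fin}$ with $FU(s)\subseteq A$ and $FU(s)\in u$. It is an *ordered* union ultrafilter if moreover $s$ can always be chosen ordered.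

A principal ultrafilter, one that contains $\{x\}$ for some $x\in\mathrm{Fin}$, is not a union ultrafilter, since $\{x\}$ contains no $FU(s)$. What follows is about all union ultrafilters; it does not assert that any exist.

**Definition (stability).** A union ultrafilter $u$ is *stable* if, whenever $(s^n)_{n\in\omega}$ are sequences with $FU(s^n)\in u$ and $s^{n+1}$ a condensation of $s^n$ for every $n$, there is a sequence $t$ with $FU(t)\in u$ such that $t$ is almost a condensation of every $s^n$.

If the sequences $s^n$ stop changing, say $s^n=s^{h}$ for $n\ge h$, then $t=s^h$ works: $FU(s^h)\in u$, and $s^h$ is a condensation of each $s^n$. So only infinite descent has content, as with the families $\mathcal F_n$.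

The problem comes from "Idempotent Filters and Ultrafilters". There the existence of a union ultrafilter, ordered or not, that is not stable is called a difficult open question. The conjecture to prove or disprove is that it is consistent with ZFC that there exists an (ordered) union ultrafilter that is not stable. The conjecture is false in both versions.

**Theorem 1.** Let $u$ be a union ultrafilter, and let $(s^n)_{n\in\omega}$ be sequences of pairwise disjoint elements of $\mathrm{Fin}$ with $FU(s^n)\in u$ and $s^{n+1}$ a condensation of $s^n$ for all $n$. Then there is $t$ with $FU(t)\in u$ that is almost a condensation of every $s^n$. If $u$ is ordered, $t$ can be chosen ordered.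

The proof uses nothing beyond ZFC, so ZFC proves that every union ultrafilter is stable.

**Theorem 2.** Let $u$ be a union ultrafilter and $A_n\in u$ $(n\in\omega)$ arbitrary. Then there is $t$ (ordered, if $u$ is ordered) with $FU(t)\in u$, and numbers $k_n$, such that $FU((t_j)_{j\ge k_n})\subseteq A_n$ for every $n$.

## Trading the ultrafilter for a coloring

The first thing to try is to diagonalize: pick $t_0\in FU(s^0)$, then $t_1\in FU(s^1)$ disjoint from $t_0$, then $t_2\in FU(s^2)$ disjoint from both, and so on. The resulting $t$ is almost a condensation of every $s^n$, because $FU(s^j)\subseteq FU(s^n)$ for $j\ge n$. The argument stops at the other requirement, $FU(t)\in u$. Nothing in the construction forces it. The definition of a union ultrafilter gives us sequences in only one way: we hand over a *single* set $A\in u$, and receive some $s$ with $FU(s)\subseteq A$ and $FU(s)\in u$. We do not choose $s$.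

So we need one set $A\in u$ for which *every* $s$ with $FU(s)\subseteq A$ is close to what we want. We do not know $u$, but for a finite coloring of $FU(s^0)$ one of the color classes is in $u$. It therefore suffices to find a finite coloring all of whose monochromatic sets $FU(t)$ are good. Here is the statement we shall prove. It measures which levels recur forever in a set $E$.

**Theorem 3.** Let $(s^n)$ be sequences of pairwise disjoint elements of $\mathrm{Fin}$ with $s^{n+1}$ a condensation of $s^n$. For $E\subseteq FU(s^0)$ let
$$N(E)=\{m:\ \forall k\ \exists v\in E\ (\min v\ge k,\ v\in FU(s^m)\setminus FU(s^{m+1}))\}.$$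
(a) There is a 2-coloring of $FU(s^0)$ such that $N(FU(t))$ is finite for every infinite disjoint sequence $t$ with $FU(t)\subseteq FU(s^0)$ monochromatic.

(b) "Finite" cannot be replaced by any fixed bound. If $N(FU(s^0))=\omega$, then for every finite coloring of $FU(s^0)$ and every $k$ there is an ordered $t$ with $FU(t)\subseteq FU(s^0)$ monochromatic and $|N(FU(t))|\ge k$.

In the opening example, $v\in FU(s^m)\setminus FU(s^{m+1})$ means $\nu(v)=m$, so $N(E)$ is the set of values that $\nu$ takes on $E$ arbitrarily far out. There $N(FU(s^0))=\omega$, witnessed by singletons, so (b) applies. The same holds for any partition of $\omega$ into infinite sets $D_0,D_1,\dots$, when $s^n$ enumerates $\{\{p\}:p\in\bigcup_{k\ge n}D_k\}$.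

## Counting suffix minima, and blocks that defeat the count

Stay with the labels $\lambda$ and look for a coloring as in (a). A color that depends only on $\nu(z)$ is hopeless. With finitely many colors, some infinite set $I$ of values of $\nu$ gets a single color. Let $t$ enumerate the singletons $\{p\}$ with $\lambda(p)\in I$. Then $\nu$ takes only values in $I$ on $FU(t)$, so $FU(t)$ is monochromatic, while $N(FU(t))=I$ is infinite.

The color must notice how labels are arranged along $z$. A natural try is to call $p\in z$ a *suffix minimum* of $z$ if $\lambda(p)<\lambda(p')$ for all $p'\in z$ with $p'>p$, to let $h(z)$ be the number of suffix minima, and to color $z$ by the parity of $h(z)$. This does defeat sequences of singletons: if $p<q$ and $\lambda(p)<\lambda(q)$, then $h(\{q\})=1$ and $h(\{p,q\})=2$. In general, if $x<y$, then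
$$h(x\cup y)=h(y)+\#\{\text{suffix minima of }x\text{ with label}<\nu(y)\}.$$

The count fails because the added number can always be even. Choose blocks $t_j=\{p_j,q_j\}$ with $p_j<q_j<p_{j+1}$, $\lambda(p_j)=2a_j$ and $\lambda(q_j)=2a_j+1$, where $(a_j)$ lists every natural number infinitely often. Let $z=\bigcup_{j\in F}t_j$. For $j\in F$, the point $p_j$ is a suffix minimum of $z$ exactly when $2a_j<2a_i$ for all $i\in F$ with $i>j$. The point $q_j$ is one exactly when $2a_j+1<2a_i$ for all such $i$. Both conditions say $a_j<a_i$. Hence suffix minima come in pairs, $h$ is even on all of $FU(t)$, and $N(FU(t))$ is the infinite set of even numbers.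

So the adversary controls how many labels are packed inside a set $x$. We need a walk along $z$ whose number of steps inside $x$ does not depend on what is packed there.

## Using a position as the next bound on labels

Points and labels are both natural numbers, and $\lambda(p)\le p$. So a *position* reached in $z$ can be used as the next *bound on labels*. For $r\ge\nu(z)$ let
$$M_z(r)=\max\{p\in z:\lambda(p)\le r\},$$
start at $r=\nu(z)$, and iterate: $b_0=M_z(\nu(z))$, $b_1=M_z(b_0)$, $b_2=M_z(b_1)$, and so on until the value stops changing. Let $g(z)$ be the number of changes, that is, the least $k$ with $b_{k+1}=b_k$, and color by the parity of $g(z)$.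

Test this on blocks of the kind that beat $h$: $x=\{2,5\}$, $v=\{11,23\}$, $w=\{47,95\}$, with labels $0,1$; $2,3$; $4,5$. The function $h$ takes the even values $2,4,6$ on $w$, $v\cup w$, $x\cup v\cup w$. The new walks are

- for $w$: $M_w(4)=47$, $M_w(47)=95$, and $95$ is final, so $g=1$;
- for $v\cup w$: $M(2)=11$, $M(11)=95$, final, so $g=1$;
- for $x\cup v\cup w$: $M(0)=2$, $M(2)=11$, $M(11)=95$, final, so $g=2$.

The three colors are not all equal. The walk spends exactly one step in $x$, at $2$, and exactly one in $v$, at $11$, whatever else they contain. The reason is an interleaving of sizes: the labels in $v$ start at $2$, which is at most the position $2$ reached in $x$; the labels in $w$ start at $4$, which exceeds that position $2$ but not the position $11$ reached in $v$.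

Two sets would not suffice: above, $w$ and $v\cup w$ have the same color. Placing $v$ in front adds one step, but it also makes the walk enter $w$ with a larger bound, which may save one step inside $w$. Putting $x$ in front as well adds a second step. The point to be proved is that the steps inside $w$ can drop by at most one *in total*, so the second added step is not compensated if the first one was.

It remains to define labels for an arbitrary chain $(s^n)$, where they depend on $z$, and to prove all this.

## Levels of points inside a finite set

Fix sequences $(s^n)$ of pairwise disjoint elements of $\mathrm{Fin}$ with $s^{n+1}$ a condensation of $s^n$.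

**Step 1: truncation.** This step makes levels finite and bounded by positions. Let $r^n$ be the subsequence of $s^n$ of all terms with minimum at least $n$. By disjointness only finitely many terms are dropped, so $r^n$ is still infinite. A union of terms of $s^n$ has minimum at least $n$ exactly when each of these terms does, so
$$FU(r^n)=\{x\in FU(s^n):\min x\ge n\},\qquad r^0=s^0.\tag{1}$$
Also $r^{n+1}$ is a condensation of $r^n$: a term of $r^{n+1}$ lies in $FU(s^{n+1})\subseteq FU(s^n)$ and has minimum at least $n+1$, so it lies in $FU(r^n)$ by (1).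

**Step 2: the level of a point.** This step replaces $\lambda$. For $p\in\omega$ let $\sigma_n(p)$ be the term of $r^n$ that contains $p$, if there is one. If $\sigma_{n+1}(p)$ is defined, it is a union of terms of $r^n$, one of which contains $p$. Hence $\sigma_n(p)$ is defined and $\sigma_n(p)\subseteq\sigma_{n+1}(p)$. If $\sigma_n(p)$ is defined, then $n\le\min\sigma_n(p)\le p$.

For $z\in FU(r^0)$ and $p\in z$ put
$$\ell_z(p)=\max\{n:\sigma_n(p)\text{ is defined and }\sigma_n(p)\subseteq z\},\qquad \nu(z)=\min_{p\in z}\ell_z(p).$$
The set of these $n$ contains $0$, since $z$ is a union of terms of $r^0$; it is closed downward; and it is bounded by $p$. So the maximum exists, and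
$$\ell_z(p)\le p.\tag{2}$$
Without the truncation it might not exist: if all $s^n$ are the same sequence, every $n$ would qualify.

**Step 3: $\nu$ detects the chain.** By downward closure, $\nu(z)\ge n$ says that for every $p\in z$ the set $\sigma_n(p)$ is defined and contained in $z$. This is the same as $z=\bigcup_{p\in z}\sigma_n(p)$ with all these sets defined, which is the same as $z$ being a union of terms of $r^n$. So
$$\nu(z)\ge n\iff z\in FU(r^n).\tag{3}$$

In the opening example, $\lambda(p)\le p$ gives $r^n=s^n$. There $\sigma_n(p)=\{p\}$ if $n\le\lambda(p)$, and otherwise it is undefined; so $\ell_z(p)=\lambda(p)$ for every $z\ni p$.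

For an example in which levels depend on $z$, let $s^n$ enumerate the intervals $[i2^n,(i+1)2^n)$, $i\in\omega$. For $n\ge1$ the truncation drops just $[0,2^n)$. Take $z=\{2,3,4,5,6,7,9\}$. Then $\ell_z(2)=\ell_z(3)=1$, since $\sigma_1(2)=\{2,3\}\subseteq z$ and $\sigma_2(2)$ is undefined. The points $4,5,6,7$ have level $2$, since $\sigma_2(4)=[4,8)\subseteq z$ and $\sigma_3(4)$ is undefined. Finally $\ell_z(9)=0$, since $\sigma_1(9)=\{8,9\}\not\subseteq z$. So $\nu(z)=0$.

**Step 4: separating sets far enough.** In the interval example $\nu(\{8\})=\nu(\{9\})=0$, but $\{8,9\}\in FU(r^1)$, so $\nu(\{8\}\cup\{9\})\ge1$. Thus $x<y$ does not guarantee $\nu(x\cup y)=\min(\nu(x),\nu(y))$: a later set may complete a term that $x$ has begun. This step excludes that. For $x\in FU(r^0)$ let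
$$k(x)=1+\max\Big(x\cup\bigcup\{\sigma_{\ell_x(p)+1}(p):p\in x,\ \sigma_{\ell_x(p)+1}(p)\text{ defined}\}\Big),$$
and write $x\ll y$ if $\min y\ge k(x)$. This implies $x<y$, and whether $x\ll y$ holds depends on $y$ only through $\min y$. In the interval example $k(\{8\})=10$; in the opening example $k(x)=1+\max x$, so $\ll$ is just $<$.

**Lemma 1.** Let $x,y\in FU(r^0)$ with $x\ll y$. Then $\ell_{x\cup y}(p)=\ell_x(p)$ for $p\in x$ and $\ell_{x\cup y}(p)=\ell_y(p)$ for $p\in y$. In particular $\nu(x\cup y)=\min(\nu(x),\nu(y))$.

*Proof.* The inequalities $\ge$ hold because a set contained in $x$ or in $y$ is contained in $x\cup y$.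

Let $p\in x$ and $q=\ell_x(p)+1$, and suppose $\ell_{x\cup y}(p)\ge q$. Then $\sigma_q(p)$ is defined and contained in $x\cup y$. By the definition of $k(x)$ we have $\max\sigma_q(p)<k(x)\le\min y$, so $\sigma_q(p)\subseteq x$. This gives $\ell_x(p)\ge q$, a contradiction.

Let $p\in y$ and suppose $k=\ell_{x\cup y}(p)>\ell_y(p)$. Then $\sigma_k(p)\subseteq x\cup y$ but $\sigma_k(p)\not\subseteq y$, so $\sigma_k(p)$ contains some $p'\in x$. Since $\sigma_k(p')=\sigma_k(p)\subseteq x\cup y$, we get $\ell_{x\cup y}(p')\ge k$. By the first part $\ell_x(p')\ge k$, so $\sigma_k(p')\subseteq x$. But $p\in\sigma_k(p')\cap y$, and $x\cap y=\emptyset$, a contradiction. The formula for $\nu$ follows by taking minima. $\square$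

## The orbit coloring

For $z\in FU(r^0)$ and $r\ge\nu(z)$ put
$$M_z(r)=\max\{p\in z:\ell_z(p)\le r\}.$$
The set is nonempty because $r\ge\nu(z)$, and $M_z$ is nondecreasing in $r$. If $a\in z$, then $a\ge\ell_z(a)\ge\nu(z)$ by (2), so $M_z(a)$ is defined; and $M_z(a)\ge a$, because $a$ itself belongs to the set over which the maximum is taken.

Hence for $r\ge\nu(z)$ the *orbit* of $r$ under $M_z$,
$$b_0=M_z(r),\qquad b_{k+1}=M_z(b_k),$$
is a well-defined nondecreasing sequence in the finite set $z$. Once $b_{k+1}=b_k$ it is constant from $k$ on, and before that it increases strictly. Let $g_z(r)$ be the least $k$ with $b_{k+1}=b_k$; equivalently, the least $k$ at which the orbit attains its final value. Put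
$$g(z)=g_z(\nu(z)),\qquad \chi(z)=g(z)\bmod 2.$$

We need to know how $M$ behaves on unions. Let $x\ll y$ and $r\ge\min(\nu(x),\nu(y))$. By Lemma 1,
$$\{p\in x\cup y:\ell_{x\cup y}(p)\le r\}=\{p\in x:\ell_x(p)\le r\}\cup\{p\in y:\ell_y(p)\le r\}.$$
If $r\ge\nu(y)$, the second set on the right is nonempty, and its maximum is the overall maximum because $x<y$. If $\nu(x)\le r<\nu(y)$, the second set is empty. Hence
$$M_{x\cup y}(r)=M_y(r)\ \text{ if } r\ge\nu(y),\qquad M_{x\cup y}(r)=M_x(r)\ \text{ if }\nu(x)\le r<\nu(y).\tag{4}$$

## Three sets that cannot share a color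

**Lemma 2.** Let $x,v,w\in FU(r^0)$ with $x\ll v\ll w$. Put $n=\nu(x)$, $m=\nu(v)$, $l=\nu(w)$, $a=M_x(n)$, $c=M_v(m)$, and assume
$$n<m\le a<l\le c.\tag{5}$$
Then $w$, $v\cup w$ and $x\cup v\cup w$ do not all have the same color $\chi$.

*Proof.* Since $a\ge m$, the number $b=M_v(a)$ is defined, and by monotonicity $b\ge M_v(m)=c\ge l$. Moreover $x\ll v\cup w$, because $\min(v\cup w)=\min v$. By Lemma 1 and (5), $\nu(v\cup w)=m$ and $\nu(x\cup v\cup w)=n$.

**Step 1: express the three values of $g$ through $M_w$.** The aim is to show that $v$ and $x$ each contribute exactly one step. By definition $g(w)=g_w(l)$.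

Let $z=v\cup w$. Since $m=\nu(v)<l=\nu(w)$, (4) gives $M_z(m)=M_v(m)=c$. Since $c\ge l$, (4) gives $M_z(c)=M_w(c)$, and $M_w(c)\ge\min w>c$ because $c\in v$ and $v<w$. From then on every argument is a point of the orbit that is at least $M_w(c)>c\ge l$, so $M_z$ agrees with $M_w$ there. The orbit of $m$ under $M_z$ is therefore
$$c,\quad M_w(c),\quad M_w(M_w(c)),\quad\dots,$$
that is, $c$ followed by the orbit of $c$ under $M_w$, and its first step is strict. Hence $g(v\cup w)=1+g_w(c)$.

Let $z=x\cup v\cup w$. Since $n<m=\nu(v\cup w)$, (4) applied to $x\ll v\cup w$ gives $M_z(n)=M_x(n)=a$. Since $a\ge m$, it gives $M_z(a)=M_{v\cup w}(a)$. Since $m\le a<l$, (4) applied to $v\ll w$ gives $M_{v\cup w}(a)=M_v(a)=b$. Here $b>a$, because $a\in x$, $b\in v$ and $x<v$. Next, $b\ge l>m$, so two applications of (4) give $M_z(b)=M_{v\cup w}(b)=M_w(b)$, and $M_w(b)>b$ because $v<w$. From then on all arguments are at least $l$, and $M_z$ agrees with $M_w$. The orbit of $n$ under $M_z$ is $a$, $b$, followed by the orbit of $b$ under $M_w$, and its first two steps are strict. Hence $g(x\cup v\cup w)=2+g_w(b)$.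

**Step 2: compare the three orbits inside $w$.** The aim is to show that $g_w(l)$, $g_w(c)$, $g_w(b)$ differ by at most one in total. Let $(\beta_k)$, $(\gamma_k)$, $(\delta_k)$ be the orbits of $l$, $c$, $b$ under $M_w$. We have
$$l\le c\le b<\min w\le M_w(l)=\beta_0.$$
Applying the nondecreasing function $M_w$ to $l\le c\le b\le\beta_0$ gives $\beta_0\le\gamma_0\le\delta_0\le\beta_1$, and applying it repeatedly gives
$$\beta_k\le\gamma_k\le\delta_k\le\beta_{k+1}\quad\text{for all }k.\tag{6}$$
Letting $k$ be large, we see that the three orbits have the same final value $B$, and no orbit ever exceeds its final value. If $\beta_k=B$, then (6) gives $\gamma_k=B$; if $\gamma_k=B$, then $\delta_k=B$; and if $\delta_k=B$, then $\beta_{k+1}=B$. Since $g_w$ is the time at which $B$ is first attained, with $G=g_w(l)$ we obtain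
$$G\ \ge\ g_w(c)\ \ge\ g_w(b)\ \ge\ G-1.\tag{7}$$

**Step 3: parity.** If the three sets had the same color, Step 1 would give $G\equiv1+g_w(c)\equiv2+g_w(b)\pmod2$. The first congruence excludes $g_w(c)=G$, so $g_w(c)=G-1$ by (7). Then (7) forces $g_w(b)=G-1$, so $2+g_w(b)=G+1\not\equiv G$, a contradiction. $\square$

The block computation given earlier, with $x=\{2,5\}$, $v=\{11,23\}$, $w=\{47,95\}$, is an instance with $n=0$, $m=2$, $a=2$, $l=4$, $c=b=11$ and $G=1$, $g_w(c)=g_w(b)=0$. For the other possibility in (7), take $x=\{2\}$, $v=\{5\}$, $w=\{7\}$, with labels $0,1,3$. Here $n=0$, $m=1$, $a=2$, $l=3$, $c=b=5$, all three times in $w$ are $0$, and $g$ takes the values $0,1,2$.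

## Monochromatic sequences meet only finitely many levels

*Proof of Theorem 3(a).* The coloring is $\chi$ on $FU(r^0)=FU(s^0)$.

**Step 1: rewrite $N(E)$ through $\nu$.** If $\min v\ge m+1$, then by (1) and (3) the condition $v\in FU(s^m)\setminus FU(s^{m+1})$ is equivalent to $v\in FU(r^m)\setminus FU(r^{m+1})$, that is, to $\nu(v)=m$. In the definition of $N(E)$ only large $k$ matter, so for $E\subseteq FU(s^0)$
$$N(E)=\{m:\ \forall k\ \exists v\in E\ (\min v\ge k,\ \nu(v)=m)\}.\tag{8}$$

**Step 2: realize the pattern of Lemma 2.** Let $t$ be an infinite disjoint sequence such that $E=FU(t)\subseteq FU(s^0)$ is $\chi$-monochromatic, and suppose $N(E)$ is infinite. The order of the following choices is what produces (5).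

1. Pick $n<m$ in $N(E)$.
2. Pick $x\in E$ with $\nu(x)=n$ and $\min x\ge m$. Then $a=M_x(n)\in x$, so $a\ge m$.
3. Pick $l\in N(E)$ with $l>a$. This is where we use that $N(E)$ is infinite.
4. Pick $v\in E$ with $\nu(v)=m$ and $\min v\ge\max(l,k(x))$. Then $x\ll v$, and $c=M_v(m)\in v$, so $c\ge l$.
5. Pick $w\in E$ with $\nu(w)=l$ and $\min w\ge k(v)$. Then $v\ll w$.

Now (5) holds. Since $E=FU(t)$ is closed under finite unions, $w$, $v\cup w$ and $x\cup v\cup w$ all lie in $E$ and have the same color. This contradicts Lemma 2. $\square$

## Stability, and arbitrary sequences of members of $u$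

*Proof of Theorem 1.* Let $u$ and $(s^n)$ be as in the theorem, and form $r^n$, $\nu$ and $\chi$ from $(s^n)$ as above.

**Step 1: the truncated families are in $u$.** We first show $\{x:\min x\ge k\}\in u$ for every $k$. Split $\mathrm{Fin}$ into finitely many classes according to the value of $x\cap\{0,\dots,k-1\}$. One class is in $u$, so it contains some $FU(s)$. If its value were a nonempty set, the class could not contain the two disjoint sets $s_0$ and $s_1$. So the value is $\emptyset$, and the class is $\{x:\min x\ge k\}$. By (1), $FU(r^n)=FU(s^n)\cap\{x:\min x\ge n\}\in u$ for every $n$.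

**Step 2: pass to a monochromatic set.** One of the two $\chi$-color classes of $FU(r^0)$ is in $u$. So there is $t^*$ with $E=FU(t^*)\in u$ contained in that class. By Theorem 3(a), $N(E)$ is finite. Choose $d$ with $N(E)\subseteq\{0,\dots,d-1\}$.

**Step 3: remove the finitely many exceptional levels.** Since $E\cap FU(r^d)\in u$, there is $t$, ordered if $u$ is ordered, with $FU(t)\in u$ and $FU(t)\subseteq E\cap FU(r^d)$.

**Step 4: $t$ is almost a condensation of every $s^n$.** Fix $n$. For each $m$ with $d\le m<n$ we have $m\notin N(E)$, so by (8) there is $k_m$ such that no $v\in E$ with $\min v\ge k_m$ has $\nu(v)=m$. There are finitely many such $m$, and the $t_j$ are pairwise disjoint, so all but finitely many $j$ satisfy $\min t_j\ge k_m$ for all of them. For these $j$ we have $\nu(t_j)\ge d$ by (3), because $t_j\in FU(r^d)$; and $\nu(t_j)\notin[d,n)$, because $t_j\in E$. Hence $\nu(t_j)\ge n$, which by (3) means $t_j\in FU(r^n)\subseteq FU(s^n)$. $\square$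

So every union ultrafilter, ordered or not, is stable, and the conjecture is disproved in both forms.

*Proof of Theorem 2.* The members $A_n$ need not be nested or of the form $FU(s)$, so we first build a chain below them. Choose $s^0$ with $FU(s^0)\in u$ and $FU(s^0)\subseteq A_0$. Given $s^n$ with $FU(s^n)\in u$, the set $A_{n+1}\cap FU(s^n)$ is in $u$, so there is $s^{n+1}$ with $FU(s^{n+1})\in u$ and $FU(s^{n+1})\subseteq A_{n+1}\cap FU(s^n)$. Each term of $s^{n+1}$ lies in $FU(s^n)$, so $s^{n+1}$ is a condensation of $s^n$.

Let $t$ be as in Theorem 1, ordered if $u$ is ordered. For each $n$ there is $k_n$ with $t_j\in FU(s^n)$ for all $j\ge k_n$. Since $FU(s^n)$ is closed under finite unions, $FU((t_j)_{j\ge k_n})\subseteq FU(s^n)\subseteq A_n$. $\square$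

## Idempotents at many levels: no uniform bound

It remains to prove Theorem 3(b). Keep $r^n$, $\nu$ and $\ll$ as above, and assume $N(FU(s^0))=\omega$. The plan is to find, for levels $0,\dots,K$, ultrafilters $e_0,\dots,e_K$ with $e_i$ concentrated on $\{\nu=i\}$ and $e_ie_j=e_{\min(i,j)}$ in a suitable semigroup. Many of them contain the same color class, and $t$ is then built from those.

**Step 1: the semigroup.** Let $S$ be the set of ultrafilters $e$ on $\mathrm{Fin}$ with $FU(r^0)\in e$ and $\{x:\min x\ge k\}\in e$ for all $k$. It is a closed subset of the space of all ultrafilters on $\mathrm{Fin}$, which is compact Hausdorff with the basic open sets $\{e:A\in e\}$. For $x\in\mathrm{Fin}$ and $A\subseteq\mathrm{Fin}$ let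
$$x^{-1}A=\{y:x<y,\ x\cup y\in A\}.$$
For instance, if $A$ is the family of sets with an even number of elements, then $\{0,1,2\}^{-1}A$ consists of the $y$ with $\min y\ge3$ and an odd number of elements. For $e,f\in S$ define
$$A\in ef\iff\{x:x^{-1}A\in f\}\in e.$$

We check that this works. The operation $A\mapsto x^{-1}A$ preserves inclusions and intersections, $x^{-1}\emptyset=\emptyset$, and $x^{-1}(\mathrm{Fin}\setminus A)=\{y:x<y\}\setminus x^{-1}A$. Since $\{y:x<y\}\in f$, exactly one of $x^{-1}A$ and $x^{-1}(\mathrm{Fin}\setminus A)$ is in $f$. So $ef$ is an ultrafilter. If $x\in FU(r^0)$, then $x^{-1}FU(r^0)\supseteq\{y\in FU(r^0):x<y\}\in f$; if $\min x\ge k$, then $x^{-1}\{z:\min z\ge k\}=\{y:x<y\}\in f$. Hence $ef\in S$.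

For $x<y$ we have
$$y^{-1}(x^{-1}A)=(x\cup y)^{-1}A,\tag{9}$$
since both sides consist of the $z$ with $y<z$ and $x\cup y\cup z\in A$. Associativity follows. We have $A\in(ef)g$ iff the set of $x$ for which $\{y:x<y,\ (x\cup y)^{-1}A\in g\}\in f$ is in $e$. And $A\in e(fg)$ iff the set of $x$ for which $\{y:y^{-1}(x^{-1}A)\in g\}\in f$ is in $e$. By (9) and $\{y:x<y\}\in f$ the two conditions agree. Finally, for fixed $f$ the map $e\mapsto ef$ is continuous, because $\{e\in S:A\in ef\}=\{e\in S:\{x:x^{-1}A\in f\}\in e\}$ is open.

**Step 2: Ellis's lemma.** Every nonempty closed subsemigroup of $S$ contains an idempotent. Here is the argument. By compactness and Zorn's lemma the given subsemigroup contains a minimal nonempty closed subsemigroup $T$. Let $e\in T$. Then $Te$ is a closed subsemigroup of $T$, being the image of a compact set under the continuous map $e'\mapsto e'e$, so $Te=T$. Hence $\{f\in T:fe=e\}$ is nonempty. It is closed, and it is a subsemigroup because $(ff')e=f(f'e)=e$. By minimality it equals $T$, so it contains $e$, and $ee=e$.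

**Step 3: levels in the semigroup.** In the notation below, $\{\nu\ge i\}$ and $\{\nu=i\}$ are subsets of $FU(r^0)$. Let
$$S_i=\{e\in S:\{\nu\ge i\}\in e\},\qquad J_i=\{e\in S:\{\nu=i\}\in e\}.$$
Both are closed, $J_i\subseteq S_i$ and $J_{i+1}\subseteq S_i$. In the opening example, $J_0$ consists of the $e\in S$ that contain the family of all sets with at least one even point, and $S_1$ of those that contain the family of all sets of odd numbers.

$J_i$ is nonempty: since $i\in N(FU(s^0))$, by (8) all sets $\{\nu=i\}\cap\{x:\min x\ge k\}$ are nonempty. They decrease with $k$, so they are contained in a common ultrafilter, which is in $J_i$.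

$S_i$ is a semigroup: if $e,f\in S_i$ and $\nu(x)\ge i$, then by Lemma 1 $x^{-1}\{\nu\ge i\}\supseteq\{y:\nu(y)\ge i,\ \min y\ge k(x)\}\in f$, so $\{\nu\ge i\}\in ef$.

$J_i$ is a two-sided ideal of $S_i$. Let $e,f\in S_i$ with at least one of them in $J_i$. If $x\ll y$, $\nu(x)\ge i$ and $\nu(y)\ge i$, with equality in one of the two, then $\nu(x\cup y)=i$ by Lemma 1. If $e\in J_i$, then $e$-many $x$ have $\nu(x)=i$, and for each of them $f$-many $y$ have $\nu(y)\ge i$ and $x\ll y$. If $f\in J_i$, then $e$-many $x$ have $\nu(x)\ge i$, and for each of them $f$-many $y$ have $\nu(y)=i$ and $x\ll y$. Here "$e$-many" means that the set in question is in $e$. In both cases $\{\nu=i\}\in ef$.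

**Step 4: going down one level.** *Claim.* If $e\in S_i$ is idempotent, there is an idempotent $f\in J_i$ with $ef=fe=f$.

The set $J_ie$ is nonempty, it is closed as a continuous image of a compact set, it is contained in $J_i$ because $J_i$ is an ideal, and it is a subsemigroup because $(ae)(be)=(aeb)e$ with $aeb\in J_i$. By Step 2 it contains an idempotent $f_0=a e$, and $f_0e=aee=f_0$. Put $f=ef_0\in J_i$. Then
$$ff=e(f_0e)f_0=ef_0f_0=ef_0=f,\qquad fe=e(f_0e)=ef_0=f,\qquad ef=eef_0=f.$$

**Step 5: commuting idempotents and one color.** Let a coloring of $FU(s^0)$ with $q$ colors and a number $k$ be given; we may assume $k\ge1$. Put $K=qk$. As an ideal of $S_K$, the set $J_K$ is a nonempty closed subsemigroup, so it contains an idempotent $e_K$. Given $e_{i+1}\in J_{i+1}\subseteq S_i$, the Claim yields an idempotent $e_i\in J_i$ with $e_ie_{i+1}=e_{i+1}e_i=e_i$. Then $e_ie_j=e_{\min(i,j)}$ for all $i,j\le K$. For $i=j$ this is idempotence. For $i<j$ use induction on $j$: for $j>i+1$ we have $e_ie_j=(e_ie_{j-1})e_j=e_i(e_{j-1}e_j)=e_ie_{j-1}=e_i$, and symmetrically $e_je_i=e_j(e_{j-1}e_i)=(e_je_{j-1})e_i=e_{j-1}e_i=e_i$.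

Each $e_i$ contains exactly one of the $q$ color classes, and there are $qk+1$ indices. So there are a color class $A$ and a set $I\subseteq\{0,\dots,K\}$ with $|I|\ge k$ and $A\in e_i$ for all $i\in I$.

**Step 6: points from which the construction can continue.** Let
$$A^*=\{x\in A:\ x^{-1}A\in e_j\text{ for all }j\in I\}.$$
We show two things.

First, $A^*\in e_i$ for all $i\in I$. For $i,j\in I$ also $\min(i,j)\in I$, so $A\in e_{\min(i,j)}=e_ie_j$, which says $\{x:x^{-1}A\in e_j\}\in e_i$. Intersect over the finitely many $j\in I$, and with $A$.

Second, if $x\in A^*$, then $x^{-1}A^*\in e_i$ for all $i\in I$. A set $y$ with $x<y$ belongs to $x^{-1}A^*$ iff $y\in x^{-1}A$ and $(x\cup y)^{-1}A\in e_j$ for all $j\in I$. Since $x\in A^*$, we have $x^{-1}A\in e_i$. For $j\in I$ we also have $x^{-1}A\in e_{\min(i,j)}=e_ie_j$, so $\{y:y^{-1}(x^{-1}A)\in e_j\}\in e_i$; by (9), for $x<y$ the condition reads $(x\cup y)^{-1}A\in e_j$. Intersect these finitely many members of $e_i$ with $\{y:x<y\}\in e_i$.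

**Step 7: the sequence.** Let $i(0),i(1),\dots$ list each element of $I$ infinitely often. We choose $t_0,t_1,\dots$ recursively so that $FU(t_0,\dots,t_j)\subseteq A^*$, where $FU(t_0,\dots,t_j)$ is the set of unions of nonempty subfamilies. Given $t_0,\dots,t_{j-1}$, the set
$$A^*\cap\bigcap\{x^{-1}A^*:x\in FU(t_0,\dots,t_{j-1})\}\cap\{\nu=i(j)\}$$
is a finite intersection of members of $e_{i(j)}$, by Step 6 and $e_{i(j)}\in J_{i(j)}$. Intersecting, for $j\ge1$, with $\{y:t_{j-1}<y\}\in e_{i(j)}$, we find an element $t_j$ of this set with $t_{j-1}<t_j$. The new unions are $t_j\in A^*$ and $x\cup t_j$ with $x\in FU(t_0,\dots,t_{j-1})$; the latter lie in $A^*$ because $t_j\in x^{-1}A^*$.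

The resulting $t$ is ordered, and $FU(t)\subseteq A^*\subseteq A$ is monochromatic. For each $i\in I$ there are infinitely many $j$ with $\nu(t_j)=i$, and $\min t_j\to\infty$, so $i\in N(FU(t))$ by (8). Hence $|N(FU(t))|\ge|I|\ge k$, which proves Theorem 3(b). $\square$
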